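# Invariant maximal roots on $\mathbb{Q}^k$ and instances that SRP cannot settle

## Roots and invariant roots on the rational line

A relation $R$ on $\mathbb{Q}^k$ says which pairs of points may live together. We look for a set $S$ of points with nonnegative coordinates, any two of which may live together, and which cannot be enlarged. A second relation $T$ ties some points to others, and we also want $S$ not to separate tied points. Both $R$ and $T$ are given by explicit formulas that speak only about the order of rationals. Does such an $S$ exist? And can a strong axiom system always tell us the answer? We begin with precise definitions, and then settle the case $k=1$ completely.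

**Definition (order theoretic, order invariant).** An *order theoretic relation* on $\mathbb{Q}^k$ is a set $R\subseteq\mathbb{Q}^{2k}=\mathbb{Q}^k\times\mathbb{Q}^k$ that is first order definable in $(\mathbb{Q},<)$ with finitely many rational parameters. By quantifier elimination, these are exactly the sets given by Boolean combinations of conditions $u<v$, $u=v$, where each of $u,v$ is a coordinate variable or a fixed rational. We use "order theoretic" in the same sense for subsets of any $\mathbb{Q}^m$. Call $x,y\in\mathbb{Q}^m$ *order equivalent* if $x_i<x_j\iff y_i<y_j$ for all $i,j\le m$. A set $A\subseteq\mathbb{Q}^m$ is *order invariant* if, for order equivalent $x,y$, we have $x\in A\iff y\in A$.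

For example, $(1,5,1)$ and $(0,2,0)$ are order equivalent, while $(1,5,1)$ and $(1,5,2)$ are not. The set $\{x\in\mathbb{Q}^2:x_1<x_2\}$ is order invariant. The set $\{x\in\mathbb{Q}:x<0\}$ is order theoretic but not order invariant, since $-1$ and $1$ are order equivalent elements of $\mathbb{Q}^1$. Every order invariant set is order theoretic: it is a union of some of the finitely many order types of $m$-tuples. Equalities between coordinates are order invariant conditions, because $x_i=x_j$ says that neither $x_i<x_j$ nor $x_j<x_i$.

**Definition (roots, invariance).** Let $R,T\subseteq\mathbb{Q}^{2k}$. A *root* of $R$ is a set $S\subseteq\mathbb{Q}^k$ with $S^2\subseteq R$. It is *nonnegative* if $S\subseteq(\mathbb{Q}_{\ge0})^k$. A *maximal nonnegative root* is a nonnegative root not properly contained in any nonnegative root of $R$. A set $S\subseteq\mathbb{Q}^k$ is *$T$ invariant* if for all $(x,y)\in T$, $x\in S\iff y\in S$.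

An example of $T$ invariance: fix $1\le n<k$ and let $T=\{((1,\dots,n,z),(0,\dots,n-1,z)):z\in(n,\infty)^{k-n}\}$. Then $S$ is $T$ invariant exactly when, for every $z\in\mathbb{Q}^{k-n}$ with all coordinates $>n$, $(1,\dots,n,z)\in S\iff(0,\dots,n-1,z)\in S$.

The **Template** is the sentence
$$\text{``}R\text{ has a }T\text{ invariant maximal nonnegative root''},$$
where $R,T$ are order theoretic relations on $\mathbb{Q}^k$. An *instance* is obtained by fixing $k\ge1$ and specific $R,T$, each given by a defining formula.

It is convenient to describe $R$ by what it forbids. Say that $x,y\in\mathbb{Q}^k$ **conflict** if $(x,y)\notin R$ or $(y,x)\notin R$. This is a symmetric relation, and a point may conflict with itself. A set is a root iff no two (possibly equal) elements of it conflict. Conversely, given a symmetric relation $K\subseteq\mathbb{Q}^{2k}$, the choice $R=\mathbb{Q}^{2k}\setminus K$ has $K$ as its conflict relation, and $R$ is order theoretic (order invariant) iff $K$ is. We shall specify every $R$ in this way.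

**Lemma 1 (maximality test).** A nonnegative root $S$ is maximal iff every $x\in(\mathbb{Q}_{\ge0})^k\setminus S$ conflicts with itself or with some element of $S$. Consequently, if $S$ is a maximal nonnegative root and $x\in(\mathbb{Q}_{\ge 0})^k$ does not conflict with itself, then
$$x\in S\iff x\text{ conflicts with no element of }S. \tag{1}$$

*Proof.* If some nonnegative $x\notin S$ does neither, then $S\cup\{x\}$ is a larger nonnegative root. If $S\subsetneq S'$ with $S'$ a nonnegative root, then any $x\in S'\setminus S$ does neither, since $S'$ is a root containing $x$ and $S$. For (1): if $x\in S$, it conflicts with no element of the root $S$; if $x\notin S$, the test gives a conflicting element of $S$. $\square$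

Here are two instances with $k=1$. Let $R=\{(x,x):x\in\mathbb{Q}\}$, so any two distinct points conflict. The maximal nonnegative roots are the sets $\{a\}$ with $a\ge0$. With $T=\{(0,1)\}$ the instance is true: $\{2\}$ contains neither $0$ nor $1$. With $T=\{(0,x):x>0\}$ it is false, since a $T$ invariant subset of $\mathbb{Q}_{\ge0}$ is $\emptyset$ or $\mathbb{Q}_{\ge0}$, and neither is of the form $\{a\}$.

**Theorem 1 (dimension one).** Every instance with $k=1$ is provable or refutable in ZFC, and there is an algorithm deciding which.

**Step 1: cells and their symmetries.** The purpose is to use the automorphisms of $(\mathbb{Q},<)$ that do not notice $R$ and $T$. Let $d_1<\dots<d_n$ be the parameters of $R,T$ together with $0$. Let $H$ be the group of automorphisms of $(\mathbb{Q},<)$ fixing every $d_i$. Sets definable from the $d_i$ are preserved by $H$, so $R$, $T$, the conflict relation and $\mathbb{Q}_{\ge0}$ are $H$-invariant. The *cells* are the points $\{d_i\}$ and the open intervals of $\mathbb{Q}$ between or outside them. If $I$ is an interval cell and $x<y$, $x'<y'$ lie in $I$, there is $g\in H$ that is the identity off $I$ with $g(x)=x'$ and $g(y)=y'$: interpolate linearly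 between the finite endpoints of $I$ and the given points, and use a translation on an unbounded end. So $H$ is transitive on $\{(x,y)\in I^2:x<y\}$, and elements that are the identity off $I$ already act transitively on $I$. In particular the cells are the orbits of $H$.

**Step 2: a maximal root meets an interval cell in a trivial way.** Let $S$ be a maximal nonnegative root and $I\subseteq\mathbb{Q}_{\ge0}$ an interval cell. By transitivity on increasing pairs, and symmetry of conflict, either all pairs of distinct elements of $I$ conflict, or none do.

In the first case $|S\cap I|\le1$.

In the second case, suppose $x\in S\cap I$ and let $y\in I$. As $x$ does not conflict with itself, neither does $y$, which is in the same orbit; and $y$ conflicts with no other element of $I$. Suppose $y$ conflicted with some $z\in S\setminus I$. Take $g\in H$, the identity off $I$, with $g(y)=x$. Then $x=g(y)$ conflicts with $z=g(z)$, contradicting $x,z\in S$. So $y$ conflicts with no element of $S$, and $y\in S$ by (1). Hence $S\cap I$ is $\emptyset$ or $I$.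

**Step 3: finitely many candidates.** Fix a rational $b_I$ in each interval cell $I$. Acting on each cell separately, some $g\in H$ moves every one-element $S\cap I$ to $\{b_I\}$ (and maps each cell to itself). Since $R$, $T$, $\mathbb{Q}_{\ge0}$ are $H$-invariant, $g[S]$ is a $T$ invariant maximal nonnegative root iff $S$ is. So the instance is true iff one of finitely many explicit sets works: those subsets of $\mathbb{Q}_{\ge 0}$ that meet each nonnegative cell in $\emptyset$, in the whole cell, or (interval cells) in $\{b_I\}$.

**Step 4: test each candidate.** Each candidate $S$ is definable from rational parameters. By Lemma 1, "$S$ is a $T$ invariant maximal nonnegative root" is then a first order statement about $(\mathbb{Q},<)$ with parameters. Quantifier elimination decides it by an algorithm whose steps are verified in ZFC. $\square$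

## What changes in dimension two

Try the same argument on the plane. The group $H$ acts diagonally on $\mathbb{Q}^2$, and there are again finitely many orbits of points. But Step 2 needed all pairs of distinct points in one cell to look alike, up to swapping. In dimension two, two points of the cell $\{(x,y):0<x<y\}$ have four coordinates, which can interleave in many ways, and some of these pairs may conflict while others do not. The following example shows that the candidates really become infinite in number.

Call $(x,y),(x',y')$ **compatible** if they are equal, or $x<x'$ and $y<y'$, or $x>x'$ and $y>y'$. Let two points of $\mathbb{Q}^2$ conflict iff they are incompatible. If $f$ is any order automorphism of $\mathbb{Q}_{\ge0}$, its graph is a maximal nonnegative root: points of the graph are pairwise compatible, and a point $(x,y)$ off the graph is incompatible with $(x,f(x))$. The only parameter to add is $0$, and $g\in H$ carries the graph of $f$ to the graph of $gfg^{-1}$ (restricted to $\mathbb{Q}_{\ge0}$), which has the same number of positive fixed points. For every $n\ge0$ there is an $f$ with exactly $n$ positive fixed points: let $f$ be piecewise linear through $(i-1,i-1)$,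 $(i-\tfrac12,i-\tfrac14)$, $(i,i)$ for $1\le i\le n$, and $f(x)=n+2(x-n)$ for $x\ge n$. So there are infinitely many roots no two of which are related by $H$, and Step 3 has no analogue.

The same example has a maximal root that is not the graph of a total function. Let $f$ be an order isomorphism from $[0,\sqrt2)\cap\mathbb{Q}$ onto $\mathbb{Q}_{\ge0}$; it exists by Cantor's theorem, both being countable dense orders with a least and no greatest element. Its graph is a root. A nonnegative $(x,y)$ off the graph with $x<\sqrt2$ is incompatible with $(x,f(x))$. If $x>\sqrt2$, it is incompatible with $(f^{-1}(y),y)$. So the graph is a maximal root. We shall meet this obstacle, and remove it, in the plane construction below.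

So maximal roots in the plane can encode order isomorphisms. This suggests that instances with $k\geq 2$ can be hard. How hard? The text "Mathematically Natural Concrete Incompleteness" (https://u.osu.edu/friedman.8/files/2014/01/Putnam062115pdf-15ku867.pdf) compares the Template with a system of large cardinal axioms.

**Definition (SRP).** Let $\lambda$ be a limit ordinal. A set $A\subseteq\lambda$ is *stationary in $\lambda$* if it meets every closed unbounded subset of $\lambda$. The ordinal $\lambda$ has the *$k$-SRP* (Stationary Ramsey Property) if every partition of the $k$-element subsets of $\lambda$ into two pieces has a homogeneous set that is stationary in $\lambda$. SRP is the theory $\mathrm{ZFC}+\{\exists\lambda\,(\lambda\text{ has the }k\text{-SRP}):k\ge1\}$.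

That text states that each instance asserts that an associated algorithm does not terminate, and that no finite fragment of SRP suffices to prove or refute every instance. It conjectures that *every instance can be proved or refuted in SRP*. Of SRP we shall use only that it is recursively axiomatized, contains ZFC and, as a hypothesis, is consistent.

A *$\Pi^0_1$ sentence* is a sentence $\rho=\forall x\,\theta(x)$ of arithmetic with $\theta$ bounded. "ZFC proves" refers to ordinary proofs about concrete objects, which are routinely formalized. Here are the results, beyond Theorem 1.

**Theorem 2 (order invariant $R$).** From each $\Pi^0_1$ sentence $\rho$ one can compute $k$ and an order invariant $R\subseteq\mathbb{Q}^{2k}$ such that, with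
$$T_k=\{(z,z')\in\mathbb{Q}^{2k}:z'=(z_2,z_1,z_3,\dots,z_k)\},$$
ZFC proves: $\rho\leftrightarrow$ "$R$ has a $T_k$ invariant maximal nonnegative root". Consequently, if $U\supseteq\mathrm{ZFC}$ is consistent and recursively axiomatized (for example $U=\mathrm{SRP}$, if SRP is consistent), some instance $\varphi$ of the Template, with $R$ order invariant and $T$ the interchange of the first two coordinates, has $U\nvdash\varphi$ and $U\nvdash\neg\varphi$. So, if SRP is consistent, the conjecture is false.

**Theorem 3 (dimension two).** From each $\Pi^0_1$ sentence $\rho$ one can compute order theoretic $R\subseteq\mathbb{Q}^4$ and $E\subseteq\mathbb{Q}_{\ge0}^2$ such that, with $T=E\times\{(-1,-1)\}$, ZFC proves: $\rho\leftrightarrow$ "$R$ has a $T$ invariant maximal nonnegative root". For $S\subseteq\mathbb{Q}_{\ge0}^2$, $T$ invariance just means $S\cap E=\emptyset$. Hence every consistent recursively axiomatized $U\supseteq\mathrm{ZFC}$ leaves some instance with $k=2$ undecided. In particular, if SRP is consistent, the conjecture fails already for $k=2$, while by Theorem 1 it holds for $k=1$.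

**Theorem 4 (classification).** Up to ZFC-provable equivalence, the instances of the Template are exactly the $\Pi^0_1$ sentences. This remains so if one restricts to $k=2$ and $T=E\times\{(-1,-1)\}$, or to order invariant $R$ and $T=T_k$. In each case the set of true instances is $\Pi^0_1$-complete.

## Every instance is a $\Pi^0_1$ sentence

We start with the half of Theorem 4 that bounds the complexity from above. It tells us what to aim for: a hard instance must be hard in the way that $\Pi^0_1$ sentences are.

**Lemma 2.** From each instance one can compute a $\Pi^0_1$ sentence that ZFC proves equivalent to it.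

*Proof.* List the parameters of $R,T$ together with $0$ as $d_1<\dots<d_n$. Let $\chi$ be the first order sentence in the language $\{<,d_1,\dots,d_n,S\}$, with $S$ a $k$-ary predicate symbol, saying: $<$ is a dense linear order without endpoints, $d_1<\dots<d_n$, and $S$ is a $T$ invariant maximal nonnegative root of $R$. The last part is first order by the formulas defining $R$ and $T$ and by Lemma 1, which replaces the quantifier over larger roots by a quantifier over points.

If the instance holds, $\chi$ has a model on $\mathbb{Q}$. Conversely, if $\chi$ has a model, it has a countable one by the Löwenheim–Skolem theorem. Its reduct to $<,d_1,\dots,d_n$ is isomorphic to $(\mathbb{Q},<,d_1,\dots,d_n)$, by Cantor's theorem applied to each of the intervals cut out by the constants. Transporting $S$ along the isomorphism gives a witness for the instance.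

So the instance holds iff $\chi$ has a model, iff (Gödel's completeness theorem) $\neg\chi$ is not provable in first order logic. "No number codes a proof of $\neg\chi$" is a $\Pi^0_1$ statement, computed from the instance. $\square$

The remaining task is to turn an arbitrary $\Pi^0_1$ sentence into an instance.

## The maximality test as a NOR gate

Without $T$ there is nothing to encode: *every $R$ has a maximal nonnegative root*. Enumerate $(\mathbb{Q}_{\ge0})^k$ as $z_0,z_1,\dots$ and put $z_n$ into $S$ iff it conflicts neither with itself nor with any point already put in. The result is a root, and it is maximal by Lemma 1. So the hardness has to come from $T$.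

Equivalence (1) reads like a logical gate: a point is in $S$ iff none of its neighbors in the conflict graph is. This is a NOR, with quantification over possibly infinitely many neighbors, and NOR with quantification generates all of first order logic. So a sensible first attempt is to have one point $\eta(x)$ for each formula $\eta$ and each tuple $x$, to let $\eta(x)$ conflict with its inputs, and to hope that $S$ is the set of true $\eta(x)$.

The attempt fails because conflict is symmetric. A point sees the formulas it feeds as well as those that feed it. Take three points $\top,\alpha,\beta$, with $\alpha=\neg\top$ and $\beta=\neg\alpha$, so that $\top$ conflicts with $\alpha$ and $\alpha$ with $\beta$. The intended set is $\{\top,\beta\}$. But $\{\alpha\}$ also passes the test of Lemma 1 among these three points: both $\top$ and $\beta$ conflict with $\alpha$. In it the gate $\top$, which has no inputs, comes out false, because its output pushed back.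

The remedy is to take two copies, $0$ and $1$, of each point. Copy $0$ conflicts only with the copy $1$ of its inputs, so copy $0$ computes the gate correctly and outputs do not push back on it. Copy $1$ is what later gates read, and its own conflicts may be tangled. Then the invariance under $T$, a plain interchange of two coordinates, makes copy $1$ equal to copy $0$. We now carry this out and prove Theorem 2. Put $D=\mathbb{Q}_{\ge0}$.

**Step 1: from $\rho$ to a first order sentence.** The purpose is to replace truth of $\rho$ by existence of a model. Let $\mathsf{Q}$ be Robinson arithmetic and let $\psi_\rho$ be $\mathsf{Q}\wedge\rho$, written in a finite relational language with equality: predicates for the graphs of $0,S,+,\cdot$, and axioms saying that they are graphs of total functions.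

**Lemma 3.** ZFC proves: $\rho\iff\psi_\rho$ has a model with universe $D$.

*Proof.* If $\rho$ holds, then $\mathbb{N}$ is a model of $\psi_\rho$; transport it to $D$ by a bijection. Conversely, if $\psi_\rho$ has a model, then $\mathsf{Q}+\rho$ is consistent. If $\rho$ were false, $\neg\rho$ would be (equivalent to) a true $\Sigma^0_1$ sentence, so $\mathsf{Q}\vdash\neg\rho$ by the $\Sigma_1$-completeness of $\mathsf{Q}$ (Tarski–Mostowski–Robinson), a contradiction. $\square$

**Step 2: gates.** The purpose is to write $\psi=\psi_\rho$ as a circuit of NOR gates whose wiring is order invariant. Write $\alpha\downarrow\beta$ for $\neg(\alpha\vee\beta)$. Every first order formula is logically equivalent to one built from negated atomic formulas by $\downarrow$ and by $\alpha\mapsto\neg\exists v\,\alpha$: indeed $\neg\alpha$ is $\alpha\downarrow\alpha$, so we recover atomic formulas, disjunction $\neg(\alpha\downarrow\beta)$ and $\exists v\,\alpha=\neg(\neg\exists v\,\alpha)$.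

So we can fix $m\ge1$, at least all arities, and a finite list of *gates* $\eta_1,\dots,\eta_N$, formulas with all variables among $v_1,\dots,v_m$, with $\eta_N$ logically equivalent to $\psi$, each of one of the five forms below. Each gate has a finite list of *entries* $(\zeta,\varrho)$, where $\zeta$ is an earlier gate or a symbol $\pi_P$ ($P$ a predicate symbol), and $\varrho\subseteq\mathbb{Q}^m\times\mathbb{Q}^m$ is order invariant:

* $\top$: no entries.
* $\neg(v_i=v_j)$: the entry $(\top,\{(x,y):x_i=x_j\})$.
* $\neg P(v_{j_1},\dots,v_{j_r})$: the entry $(\pi_P,\{(x,y):y_s=x_{j_s}\text{ for }s\le r\})$.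
* $\eta_i\downarrow\eta_{i'}$: the entries $(\eta_i,\{(x,y):x=y\})$ and $(\eta_{i'},\{(x,y):x=y\})$.
* $\neg\exists v_s\,\eta_i$: the entry $(\eta_i,\{(x,y):y_t=x_t\text{ for all }t\ne s\})$.

Each $\varrho$ is defined by equalities, hence is order invariant. In a structure on $D$, say that $\pi_P$ is *true at* $x\in D^m$ iff $P(x_1,\dots,x_{r})$ holds, $r$ being the arity of $P$.

**Lemma 4.** In every structure on $D$, for every gate $\eta$ and $x\in D^m$,
$$\eta\text{ is true at }x\iff\text{there are no entry }(\zeta,\varrho)\text{ of }\eta\text{ and }y\in D^m\text{ with }\varrho(x,y)\text{ and }\zeta\text{ true at }y. \tag{2}$$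

*Proof.* For $\top$ there is no entry, and both sides are true. For $\neg(v_i=v_j)$ the right side says that there is no $y$ with $x_i=x_j$, that is, $x_i\ne x_j$. For $\neg P(v_{j_1},\dots,v_{j_r})$, tuples $y\in D^m$ with $y_s=x_{j_s}$ for $s\le r$ exist since $r\le m$, and $\pi_P$ is true at any of them iff $P(x_{j_1},\dots,x_{j_r})$. For $\eta_i\downarrow\eta_{i'}$ the right side says that neither is true at $x$. For $\neg\exists v_s\,\eta_i$ it says that $\eta_i$ is false at every $y$ differing from $x$ at most in the $s$-th place. $\square$

For a small example take $\psi=\forall v_1P(v_1)$. The gates are $\eta_1=\neg P(v_1)$ and $\eta_2=\neg\exists v_1\,\eta_1$, with $m=1$. The entry of $\eta_1$ is $(\pi_P,\{y_1=x_1\})$. The entry of $\eta_2$ is $(\eta_1,\mathbb{Q}\times\mathbb{Q})$, since there is no $t\ne1$.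

**Step 3: the relation $R$.** The purpose is to code "symbol, copy, argument" by the order type of a tuple, so that no constants are needed. The *symbols* are the gates, $\pi_P$ and $\kappa_P$ for each predicate symbol $P$, and one further symbol $\varepsilon$. ($\kappa_P$ will play the negation of $\pi_P$, so that $P$ can be chosen freely; $\varepsilon$ will force the output gate to be true.) Let $w\ge3$ be the number of symbols, number them $1,\dots,w$, and put
$$k=2+w+m,\qquad z=(p,q,u,x)\in\mathbb{Q}^k\quad\text{with }u\in\mathbb{Q}^w,\ x\in\mathbb{Q}^m.$$
Call $z$ *proper* if $p\ne q$ and, for some $j$, $u_j<u_i=u_{i'}$ for all $i,i'\ne j$. This $j$ is unique, being the place of the strict minimum of $u$. Then $z$ has *symbol* number $j$, *copy* $0$ if $p<q$ and *copy* $1$ if $p>q$, and *argument* $x$. We write $\xi^c(x)$ for **any** proper element with symbol $\xi$, copy $c$ and argument $x$. For $x\in D^m$ there are such elements in $D^k$: take $u_j=0$, the other $u_i=1$, and $(p,q)=(0,1)$ or $(1,0)$. Interchanging $p$ and $q$ turns a $\xi^0(x)$ into a $\xi^1(x)$ and vice versa, and preserves impropriety. In the example above there are five symbols $\eta_1,\eta_2,\pi_P,\kappa_P,\varepsilon$,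 so $k=8$.

The conflicts are the following, symmetrized, and no others:

1. every improper $z$ conflicts with itself, and every $\varepsilon^1(x)$ conflicts with itself;
2. for every gate $\eta$, entry $(\zeta,\varrho)$ of $\eta$ and $c\in\{0,1\}$: $\eta^c(x)$ conflicts with $\zeta^1(y)$ whenever $\varrho(x,y)$;
3. $\pi_P^c(x)$ conflicts with $\kappa_P^{c'}(y)$, for all $c,c'\in\{0,1\}$, whenever $x_s=y_s$ for all $s\le r$, where $r$ is the arity of $P$;
4. $\varepsilon^0(x)$ conflicts with $\eta_N^1(y)$, for all $x,y$.

All these conditions concern only the order of the coordinates of the two tuples, so $R$ is order invariant. So is $T_k$, which is given by equalities.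

**Step 4: roots are models.** The purpose is to prove that maximality, together with the interchange, makes $S$ evaluate the circuit correctly in some structure.

**Lemma 5.** $R$ has a $T_k$ invariant maximal nonnegative root iff $\psi$ has a model with universe $D$.

*Proof, from a model to a root.* Given the model, let $\kappa_P$ be true at $x$ iff $\neg P(x_1,\dots,x_r)$. Let $S$ consist of all $\xi^c(x)\in D^k$, $c\in\{0,1\}$, with $\xi\ne\varepsilon$ and $\xi$ true at $x$.

$S$ is $T_k$ invariant: membership does not depend on the copy, and improper elements and $\varepsilon$-elements are never in $S$.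

$S$ is a root: conflicts of types 1 and 4 involve an element outside $S$. A conflict of type 2 inside $S$ would give $\eta$ true at $x$, $\varrho(x,y)$ and $\zeta$ true at $y$, against (2). A conflict of type 3 inside $S$ would give $P(x_1,\dots,x_r)$ and $\neg P(y_1,\dots,y_r)$ with $x_s=y_s$ for $s\le r$.

$S$ is maximal, by Lemma 1. Take an element of $D^k\setminus S$. If it is improper or an $\varepsilon^1(x)$, it conflicts with itself. If it is an $\varepsilon^0(x)$, it conflicts with the elements $\eta_N^1(y)$, $y\in D^m$, which are in $S$ because the sentence $\psi$ holds. If it is $\eta^c(x)$ with $\eta$ false at $x$, then (2) gives an entry $(\zeta,\varrho)$ and $y\in D^m$ with $\varrho(x,y)$ and $\zeta$ true at $y$, and $\eta^c(x)$ conflicts with some $\zeta^1(y)\in S$. If it is $\pi_P^c(x)$ with $\pi_P$ false at $x$, it conflicts with $\kappa_P^0(x)\in S$. If it is $\kappa_P^c(x)$ with $\kappa_P$ false at $x$, it conflicts with $\pi_P^0(x)\in S$.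

*From a root to a model.* Let $S$ be a $T_k$ invariant maximal nonnegative root. First we read off a structure. An element $\pi_P^0(x)$ does not conflict with itself, and its only conflicts are of type 3: in type 2, the input $\zeta$ appears in copy $1$, and $\pi_P$ is not a gate. The conflicts of type 3 depend only on $x_1,\dots,x_r$. So by (1), membership of $\pi_P^0(x)$ in $S$ depends only on $(x_1,\dots,x_r)$. Define a structure on $D$ by: $P(a)$ iff some (equivalently, every) $\pi_P^0(x)\in D^k$ with $(x_1,\dots,x_r)=a$ lies in $S$. By $T_k$ invariance, also $\pi_P^1(x)\in S\iff P(x_1,\dots,x_r)$.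

Next, by induction along the list of gates,
$$\eta^c(x)\in S\iff\eta\text{ is true at }x\qquad(c=0,1,\ x\in D^m). \tag{3}$$
The element $\eta^0(x)$ does not conflict with itself. As an input it would occur in copy $1$, and type 4 involves only copy $1$ of $\eta_N$. So its only conflicts are with elements $\zeta^1(y)$, where $(\zeta,\varrho)$ is an entry of $\eta$ and $\varrho(x,y)$. By (1), $\eta^0(x)\in S$ iff no such $\zeta^1(y)$ is in $S$. Elements of $S$ have $y\in D^m$, and by the induction hypothesis (or, for $\zeta=\pi_P$, by the previous paragraph) $\zeta^1(y)\in S$ iff $\zeta$ is true at $y$. By (2), then, $\eta^0(x)\in S$ iff $\eta$ is true at $x$. The case $c=1$ follows by $T_k$ invariance.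

Finally, take some $\varepsilon^0(x)\in D^k$. Its interchange is an $\varepsilon^1(x)$, which conflicts with itself and so is not in $S$. By $T_k$ invariance, $\varepsilon^0(x)\notin S$. As $\varepsilon^0(x)$ does not conflict with itself, it conflicts with an element of $S$, which must be some $\eta_N^1(y)$. By (3), $\eta_N$ is true at $y$. So $\psi$ holds in the structure. $\square$

Lemmas 3 and 5 give the equivalence in Theorem 2, provably in ZFC, and all the data were computed from $\rho$.

**Step 5: independence.** The purpose is to feed in an undecided $\rho$. Let $U\supseteq\mathrm{ZFC}$ be consistent and recursively axiomatized. By Rosser's theorem there is a $\Pi^0_1$ sentence $\rho$ with $U\nvdash\rho$ and $U\nvdash\neg\rho$. For the associated instance $\varphi$ we have $\mathrm{ZFC}\vdash\varphi\leftrightarrow\rho$, hence $U\nvdash\varphi$ and $U\nvdash\neg\varphi$. With $U=\mathrm{SRP}$, assumed consistent, this disproves the conjecture and completes the proof of Theorem 2. $\square$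

*Remark.* Negative numbers played no role: $D$ entered only as a countably infinite set over which all coordinates range. Replacing $D$ by $\mathbb{Q}$ throughout gives the same theorem for "$R$ has a $T_k$ invariant maximal root".

## What two coordinates can say

The circuit above uses $2+w+m$ coordinates. With $k=2$, a point has room for a tag and one rational, or for two rationals, so a gate with several arguments no longer fits. On the other hand we may now use constants, and we may choose $T$. We choose $T=E\times\{(-1,-1)\}$. A nonnegative $S$ does not contain $(-1,-1)$, so it is $T$ invariant iff $S\cap E=\emptyset$. For instance, if $R=\mathbb{Q}^4$ and $E=\{(0,0)\}$, the only maximal nonnegative root is $\mathbb{Q}_{\ge0}^2$, which meets $E$, and the instance is false.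

What does an excluded point $e\in E$ say? If $e$ does not conflict with itself, Lemma 1 says that *some* neighbor of $e$ is in $S$. A conflict says that *not both* ends are in $S$. With these two kinds of constraint we can require:

* *pointwise conditions:* for subsets $Z$ of an interval, with points standing for "$x\in Z$" and "$x\notin Z$", any Boolean condition at each $x$;
* *order isomorphisms:* a set of pairwise compatible pairs $(x,y)$ is the graph of a strictly increasing partial map. The partial map from $[0,\sqrt2)\cap\mathbb{Q}$ seen earlier shows that conflicts alone do not make it total. Excluded points will: "some $(x,y)$ with this $x$ is in $S$".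

Between two disjoint intervals $I$ and $J$ there are two rectangles, $I\times J$ and $J\times I$. The first can carry an isomorphism $f$. The second can carry a copy of $f$ on a subset $A$, which lets us say $f[A]=A'$ for **one** pair of sets. To say that one fixed isomorphism transports several sets, one would like more rectangles than these two. We avoid this by asking for a separate isomorphism for each pair of sets. It will turn out that on the part that matters all these isomorphisms agree, because an order isomorphism cannot change a finite number of predecessors.

So the plan is to code, for a given $\rho$, a machine computation by subsets of one interval, pointwise conditions, and statements "there is an order isomorphism $U\to V$ taking $A$ onto $A'$".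

## Computations as local rules

**Data.** A finite set $\Sigma$ with distinct $\square,s\in\Sigma$, a further object $\#\notin\Sigma$, a set $\Omega\subseteq\Sigma\setminus\{\square\}$, and a map $\delta:(\Sigma\cup\{\#\})\times\Sigma\times\Sigma\to\Sigma$ with $\delta(\square,\square,\square)=\delta(s,\square,\square)=\square$. Put $c_0(0)=s$, $c_0(i)=\square$ for $i\ge1$, $c_b(-1)=\#$ for all $b$, and
$$c_{b+1}(i)=\delta(c_b(i-1),c_b(i),c_b(i+1))\qquad(b,i\ge0).$$

**Lemma 6.** From a $\Pi^0_1$ sentence $\rho$ one computes such data for which ZFC proves: $\rho$ iff $c_b(i)\notin\Omega$ for all $b,i\ge0$.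

*Proof.* Take a one-tape machine that searches for a counterexample to $\rho$ and halts iff it finds one. Let it work on a one-sided tape, start on the blank tape at cell $0$, never try to move left of cell $0$, and not move its head in the first step. (In its first step it can mark cell $0$ as the left end.) Let $\Gamma$ be the tape alphabet with blank $\square$, let $\Sigma=\Gamma\cup(\mathrm{States}\times\Gamma)$, $s=(q_0,\square)$, and let $\Omega$ be the set of pairs with halting state. The content $c_b(i)$ is the letter in cell $i$ at time $b$, paired with the state if the head is there. The new content of a cell is determined by the old contents of the cell and its two neighbors: the letter changes only if the head was in the cell, and the head is there afterwards iff it was in the cell and stayed, or was in the left neighbor and moved right, or was in the right neighbor and moved left; a halted machine stays as it is. Let $\delta$ be this rule, with $\#$ for the missing left neighbor of cell $0$ and with value $\square$ on triples that cannot occur. Then $\delta(\square,\square,\square)=\square$, and $\delta(s,\square,\square)=\square$ because in state $q_0$ on a blank the head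 does not move. The machine never halts iff no $c_b(i)$ is in $\Omega$. $\square$

We need one bound on the spread of the computation:
$$c_b(i)=\square\quad\text{whenever }i\ge\max(1,b). \tag{4}$$
For $b=0$ this is the definition. For $b=1$ and $i\ge1$ it follows from $\delta(s,\square,\square)=\delta(\square,\square,\square)=\square$. If (4) holds for some $b\ge1$ and $i\ge b+1$, then $i-1,i,i+1\ge b=\max(1,b)$, so $c_{b+1}(i)=\delta(\square,\square,\square)=\square$.

By (4) it is enough to record, at time $b$, the cells $0,\dots,b$. List these row by row:
$$\underbrace{(0,0)}_{0}\ \Big|\ \underbrace{(1,0)}_{1}\ \underbrace{(1,1)}_{2}\ \Big|\ \underbrace{(2,0)}_{3}\ \underbrace{(2,1)}_{4}\ \underbrace{(2,2)}_{5}\ \Big|\ \underbrace{(3,0)}_{6}\cdots\underbrace{(3,3)}_{9}\ \Big|\ \cdots$$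
Let $\lambda_b=b(b+3)/2$ and $n(b,i)=\lambda_b-b+i$ for $0\le i\le b$. Since $\lambda_b-\lambda_{b-1}=b+1$, the map $(b,i)\mapsto n(b,i)$ is an order isomorphism from $\{(b,i):0\le i\le b\}$, ordered lexicographically, onto $\mathbb{N}$. The number $n(b,b)=\lambda_b$ is the end of row $b$, and $\lambda_{b+1}=\lambda_b+b+2$.

Two maps move around in this list. "One cell to the right" is $\sigma(n)=n+1$ inside a row. "One time step later" is $\tau(n(b,i))=n(b+1,i)$: it sends $0,1,2,3,4,5$ to $1,3,4,6,7,8$. Both are order isomorphisms onto their images. The image of $\sigma$ is everything but $0$. The image of $\tau$ is everything but the row ends $0,2,5,9,\dots$. That $\tau$ preserves order is the reason for this arrangement. The set $L$ of row ends can be generated by the two maps: $\tau[L]=\{1,4,8,\dots\}$ is the set of last-but-one places of the rows $1,2,\dots$, and $\sigma\tau[L]=\{2,5,9,\dots\}=L\setminus\{0\}$.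

## A computation as a system of subsets of an interval

Let $I_0$ be an open interval of $\mathbb{Q}$ with rational endpoints. We consider subsets of $I_0$ named
$$U,M,U_1,L,Y,L^-,B,C,\qquad A_a,A_a^\circ,A_a^*,A_a^-,A_a^+,D_a\quad(a\in\Sigma).$$
The intended meaning: $U$ is a copy of $\mathbb{N}$, $M=\{0\}$, $L$ is the set of row ends, $Y$ the image of $\tau$, $L^-=\sigma[L]$, $B=\tau[L]$, $C=\sigma[B]$. The set $A_a$ consists of the places with content $a$; $A_a^-$ and $A_a^+$ consist of those whose predecessor, respectively successor, has content $a$; and $D_a$ consists of those whose content one time step later is $a$.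

**Pointwise requirements.**

* $M\subseteq U$; $U_1=U\setminus M$; $L\subseteq U$; $Y=U\setminus L$; $L=M\cup C$; $L^-,C\subseteq U_1$; $B\subseteq Y$.
* The sets $A_a$ are pairwise disjoint with union $U$; $A_a^\circ=A_a\cap U_1$; $A_a^*=A_a\cap Y$; $A_a^-\subseteq U_1$; $A_a^+\subseteq U$.
* $M\subseteq A_s$; $L\setminus M\subseteq A_\square$; $A_a=\emptyset$ for $a\in\Omega$.
* $D_a$ is the set of $u\in U$ for which there are $\ell\in\Sigma\cup\{\#\}$ and $c,r\in\Sigma$ with $\delta(\ell,c,r)=a$ such that: $u\in A_c$; either $\ell=\#$ and $u\in M\cup L^-$, or $\ell\in\Sigma$ and $u\in A_\ell^-\setminus(M\cup L^-)$; either $r=\square$ and $u\in L$, or $u\in A_r^+\setminus L$.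

Each of these is a conjunction of clauses, that is, of conditions "for every $x\in I_0$: a disjunction of memberships and nonmemberships of $x$ in the named sets".

**Minimum requirement.** $M\ne\emptyset$, and there are no $x\in M$, $y\in U$ with $y<x$. With $M\subseteq U$ this says $M=\{\min U\}$.

**Transport requirements.** A triple $(V;A,A')$ stands for "there is an order isomorphism $f:U\to V$ with $f[A]=A'$". The list is
$$(U_1;L,L^-),\ (U_1;B,C),\ (U_1;A_a,A_a^-),\ (U_1;A_a^+,A_a^\circ),\ (Y;L,B),\ (Y;D_a,A_a^*)\qquad(a\in\Sigma). \tag{5}$$
In each triple, $A\subseteq U$ and $A'\subseteq V\subseteq U$ follow from the pointwise requirements. We add these inclusions to the pointwise requirements. Different triples may use different isomorphisms.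

**Lemma 7.** Such a system exists iff $c_b(i)\notin\Omega$ for all $b,i\ge0$.

*Proof, from the computation to a system.* Let $U\subset I_0$ have order type $\omega$, and identify it with $\mathbb{N}$. Put $M=\{0\}$, $L=\{\lambda_b:b\ge0\}$, $A_a=\{n(b,i):0\le i\le b,\ c_b(i)=a\}$, and use $\sigma,\tau$ from above. With $U_1=U\setminus M$ and $Y=U\setminus L=\{n(b+1,i):0\le i\le b\}$, the maps $\sigma:U\to U_1$ and $\tau:U\to Y$ are order isomorphisms. Put $L^-=\sigma[L]$, $B=\tau[L]$, $C=\sigma[B]$, $A_a^-=\sigma[A_a]$, $A_a^+=\{n:n+1\in A_a\}$, and define $A_a^\circ,A_a^*,D_a$ as the requirements say.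

We check what is not immediate. First, $C=\{n(b+1,b)+1:b\ge0\}=\{\lambda_{b+1}:b\ge0\}$, so $L=M\cup C$. Also $\sigma[A_a^+]=A_a\cap U_1=A_a^\circ$. Now let $u=n(b,i)$. Since $L^-=\{\lambda_{b'}+1:b'\ge0\}=\{n(b'+1,0):b'\ge0\}$, we have $u\in M\cup L^-$ iff $i=0$. If $i>0$, then $u\in A_\ell^-$ iff $n(b,i-1)\in A_\ell$ iff $c_b(i-1)=\ell$. We have $u\in L$ iff $i=b$, and then $\square=c_b(b+1)$ by (4). If $i<b$, then $u\in A_r^+$ iff $n(b,i+1)\in A_r$ iff $c_b(i+1)=r$. So the only triple $(\ell,c,r)$ fitting $u$ in the definition of the sets $D_a$ is $(c_b(i-1),c_b(i),c_b(i+1))$, and
$$D_a=\{n(b,i):0\le i\le b,\ c_{b+1}(i)=a\}.$$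
Hence $\tau[D_a]=\{n(b+1,i):0\le i\le b,\ c_{b+1}(i)=a\}=A_a\cap Y=A_a^*$. Finally, $M\subseteq A_s$ since $c_0(0)=s$; $L\setminus M\subseteq A_\square$ since $c_b(b)=\square$ for $b\ge1$ by (4); and $A_a=\emptyset$ for $a\in\Omega$ by assumption.

*From a system to the computation.* Suppose a system is given. We do not know that $U$ has order type $\omega$, but an initial part of it does, and we work there.

**Step 1: the standard part $W$.** The purpose is to find a copy of $\mathbb{N}$ at the bottom of $U$ on which all isomorphisms are known. Let $u_0=\min U$, let $f_0:U\to U_1=U\setminus\{u_0\}$ be one of the given isomorphisms, and put $u_{n+1}=f_0(u_n)$. If $u_0<\dots<u_n$ list an initial segment of $U$, then their images $u_1<\dots<u_{n+1}$ list an initial segment of $U_1$, so $u_0<\dots<u_{n+1}$ list an initial segment of $U$. By induction $W=\{u_n:n\in\mathbb{N}\}$ is an initial segment of $U$ of type $\omega$. Write $n$ for $u_n$.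

An order isomorphism preserves the number of predecessors when this is finite. An element of $U$ has exactly $n$ predecessors in $U$ iff it is $n\in W$, and those in $U\setminus W$ have infinitely many. So every order isomorphism $U\to U_1$ maps $n\in W$ to $n+1$ and maps $U\setminus W$ to $U\setminus W$. Likewise, every order isomorphism $U\to Y$ maps $n\in W$ to the element of $Y$ having exactly $n$ predecessors in $Y$, and any element of $Y$ with exactly $n$ predecessors in $Y$ is the image of $n$.

**Step 2: the row ends.** The purpose is to show that $L\cap W=\{\lambda_b:b\ge0\}$. We prove by induction on $b$ that $L\cap[0,\lambda_b]=\{\lambda_0,\dots,\lambda_b\}$. For $b=0$: $0\in M\subseteq L$.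

Assume it for $b$, and let $g:U\to Y$ be an isomorphism with $g[L]=B$. We first show that no $x$ with $\lambda_b<x\le\lambda_b+b+1$ is in $L$. Suppose there is one, and take the least. As $x\notin M$ and $L=M\cup C$, we have $x\in C$. The set $C$ is the image of $B$ under an isomorphism $U\to U_1$, so $x-1\in B\subseteq Y$ by Step 1. Since $\lambda_b\in L$ is not in $Y$, $x\ge\lambda_b+2$. We count the elements of $Y$ below $x-1$. Among $0,\dots,\lambda_b$ there are $(\lambda_b+1)-(b+1)$. All of $\lambda_b+1,\dots,x-2$ are in $Y$, by the choice of $x$, which gives $x-2-\lambda_b$ more. The total is $x-2-b$. As $x-1\in B=g[L]$, we have $x-1=g(v)$ with $v\in L$ having exactly $x-2-b$ predecessors in $U$, so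
$$v=x-2-b\in[\lambda_b-b,\ \lambda_b-1].$$
But $L\cap[0,\lambda_b-1]=\{\lambda_0,\dots,\lambda_{b-1}\}$, and all its elements are $\le\lambda_{b-1}=\lambda_b-b-1$. This is a contradiction.

So $\lambda_b+1,\dots,\lambda_b+b+1$ are all in $Y$. The element $\lambda_b+b+1$ has $(\lambda_b-b)+b=\lambda_b$ predecessors in $Y$, so $g(\lambda_b)=\lambda_b+b+1$. As $\lambda_b\in L$, this element is in $B$, and so $\lambda_b+b+2=\lambda_{b+1}\in C\subseteq L$. This is the statement for $b+1$.

**Step 3: time steps.** The purpose is to identify all isomorphisms $U\to Y$ on $W$. By Step 2, $Y\cap W=\{n(b+1,i):0\le i\le b\}$, an infinite initial segment of $Y$ of type $\omega$. The map $n(b,i)\mapsto n(b+1,i)$ is an order isomorphism of $W$ onto it. Hence every order isomorphism $U\to Y$ maps $n(b,i)$ to $n(b+1,i)$.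

**Step 4: contents.** The purpose is to show, by induction on $b$, that for $0\le i\le b$: $n(b,i)\in A_a$ iff $c_b(i)=a$. For $b=0$: $0\in M\subseteq A_s$, the $A_a$ are disjoint, and $c_0(0)=s$.

Assume it for $b$ and let $u=n(b,i)$, $0\le i\le b$. By transport and Step 1, $L^-\cap W=\{n+1:n\in L\cap W\}$, so $u\in M\cup L^-$ iff $i=0$. If $i>0$, then $u\in A_\ell^-$ iff $u-1\in A_\ell$ iff $c_b(i-1)=\ell$. By Step 2, $u\in L$ iff $i=b$, and then $\square=c_b(b+1)$ by (4). If $i<b$, then $u\in A_r^+$ iff $u+1\in A_r^\circ=A_r\cap U_1$ iff $c_b(i+1)=r$. So $u\in D_a$ iff $\delta(c_b(i-1),c_b(i),c_b(i+1))=a$, that is, iff $c_{b+1}(i)=a$. By the transport $(Y;D_a,A_a^*)$ and Step 3, $n(b+1,i)\in A_a^*=A_a\cap Y$ iff $c_{b+1}(i)=a$; and $n(b+1,i)\in Y$. Finally, for the last place of row $b+1$: $n(b+1,b+1)=\lambda_{b+1}\in L\setminus M\subseteq A_\square$, and $c_{b+1}(b+1)=\square$ by (4).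

Since $A_a=\emptyset$ for $a\in\Omega$, we get $c_b(i)\notin\Omega$ for $i\le b$. For $i>b$, $c_b(i)=\square\notin\Omega$ by (4). $\square$

## Coding the system in the plane

**Step 1: sorts and links.** The purpose is to split each transport requirement so that no two isomorphisms compete for the same rectangle. Let the requirements in (5) be $(V_t;A_t,A_t')$, $1\le t\le q$. All of them start from $U$ and end in a subset of $U$, in the same interval $I_0$; we route each through two fresh intervals.

The *sorts* are $0,1,\dots,2q$. Sort $0$ carries the named sets of the previous section, which we now call predicates. Each sort $j\ge1$ carries two predicates $V^j,P^j$, with the pointwise requirement $P^j\subseteq V^j$. A *link* $(i,j;Z,Z';A,A')$, with $i\ne j$, $Z,A$ predicates of sort $i$ and $Z',A'$ of sort $j$, stands for "there is an order isomorphism $f:Z\to Z'$ with $f[A]=A'$". For each $t$ take the three links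
$$(0,2t-1;U,V^{2t-1};A_t,P^{2t-1}),\quad(2t-1,2t;V^{2t-1},V^{2t};P^{2t-1},P^{2t}),\quad(2t,0;V^{2t},V_t;P^{2t},A_t').$$
Each unordered pair of sorts occurs in at most one link. This is why two fresh sorts are used: with one, the pair consisting of sort $0$ and that sort would occur twice. In each link the inclusions $A\subseteq Z$, $A'\subseteq Z'$ are among the pointwise requirements.

**Step 2: vertices.** The purpose is to assign points of $\mathbb{Q}_{\ge0}^2$ to all statements we need. Let $0,1,\dots,h-1$ be *tags*, with $h$ large enough to give distinct tags to all items named below, and let $I_j=(h+j,h+j+1)\cap\mathbb{Q}$ for $0\le j\le2q$. (This $I_0$ is the interval of the previous section.) The *vertices* are the following.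

* For each predicate $Z$ of sort $j$ and $x\in I_j$: $Z(x)=(\mathrm{tag}_Z,x)$ and $\bar Z(x)=(\mathrm{tag}_{\bar Z},x)$. They stand for $x\in Z$ and $x\notin Z$.
* For each link and $(x,y)\in I_i\times I_j$: $F(x,y)=(x,y)$ and $G(x,y)=(y,x)$. They stand for "$f(x)=y$" and "$f(x)=y$ and $x\in A$".
* The excluded vertices, forming the set $E$, each kind with its own tag as first coordinate and the displayed argument as second: $e_Z(x)$ for each predicate $Z$ of sort $j$ and $x\in I_j$; $e_\gamma(x)$ for each pointwise clause $\gamma$ of sort $j$ and $x\in I_j$; $e_M=(\mathrm{tag},0)$; and for each link, $e_1(x),e_3(x)$ for $x\in I_i$ and $e_2(y),e_4(y)$ for $y\in I_j$.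

All these are distinct points: tags are below $h$ and distinct, both coordinates of $F$- and $G$-vertices exceed $h$, and the rectangles $I_i\times I_j$ and $I_j\times I_i$ belong to at most one link and are disjoint.

**Step 3: conflicts.** The purpose is to write down $R$. Compatibility of pairs is defined as in the section on dimension two. The conflicts are the following, symmetrized, and no others.

1. $Z(x)$ with $\bar Z(x)$; $e_Z(x)$ with $Z(x)$ and with $\bar Z(x)$.
2. $e_\gamma(x)$ with $Z(x)$ for each disjunct "$x\in Z$" of $\gamma$, and with $\bar Z(x)$ for each disjunct "$x\notin Z$".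
3. $M(x)$ with $U(y)$ for $y<x$ in $I_0$; $e_M$ with $M(x)$ for all $x\in I_0$.
4. For each link: $F(x,y)$ with $\bar Z(x)$ and with $\bar Z'(y)$; $F(x,y)$ with $F(x',y')$ if $(x,y),(x',y')$ are incompatible; $G(x,y)$ with $\bar A(x)$ and with $\bar A'(y)$; $G(x,y)$ with $F(x',y')$ if $(x,y),(x',y')$ are incompatible; $e_1(x)$ with $\bar Z(x)$ and all $F(x,y)$; $e_2(y)$ with $\bar Z'(y)$ and all $F(x,y)$; $e_3(x)$ with $\bar A(x)$ and all $G(x,y)$; $e_4(y)$ with $\bar A'(y)$ and all $G(x,y)$.
5. Every element of $\mathbb{Q}^2$ that is not a vertex conflicts with itself.

These conditions use order, equality and the finitely many constants $0,1,\dots,h+2q+1$. So $R$ and $E$ are order theoretic, and $T=E\times\{(-1,-1)\}$ is too. No vertex conflicts with itself; for $F(x,y)$ this is because equal pairs are compatible.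

**Step 4: correctness.** The purpose is to show that the constraints say exactly what the system says.

**Lemma 8.** $R$ has a $T$ invariant maximal nonnegative root iff a system as in the previous section exists.

*Proof, from a root to a system.* Let $S$ be such a root, so $S\cap E=\emptyset$. By Lemma 1, each $e\in E$ conflicts with an element of $S$. Put $Z=\{x:Z(x)\in S\}$ for each predicate $Z$.

*Predicates.* At most one of $Z(x),\bar Z(x)$ is in $S$, as they conflict; at least one is, since these are the only vertices conflicting with $e_Z(x)$. So $\bar Z(x)\in S$ iff $x\notin Z$. By item 2, using $e_\gamma(x)$, some disjunct of $\gamma$ is true at $x$; so all pointwise clauses hold. By item 3, $M\neq\emptyset$ (using $e_M$), and no $x\in M$, $y\in U$ have $y<x$.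

*Links.* For a link let $f=\{(x,y):F(x,y)\in S\}$ and $g=\{(x,y):G(x,y)\in S\}$. If $(x,y)\in f$, then $\bar Z(x),\bar Z'(y)\notin S$, so $x\in Z$ and $y\in Z'$. The elements of $f$ are pairwise compatible. If $x\in Z$, then $\bar Z(x)\notin S$, so the neighbor of $e_1(x)$ in $S$ is some $F(x,y)$: there is $y$ with $(x,y)\in f$. In the same way $e_2$ gives, for each $y\in Z'$, some $x$ with $(x,y)\in f$. So $f$ is the graph of an order isomorphism $Z\to Z'$, which we also call $f$.

As for $f$, we get $g\subseteq A\times A'$. If $(x,y)\in g$, then $x\in A\subseteq Z$, and $G(x,y)$, $F(x,f(x))$ are both in $S$, so $(x,y)$ and $(x,f(x))$ are compatible. Having the same first coordinate they are equal: $y=f(x)$. If $x\in A$, then $e_3(x)$ gives some $y$ with $(x,y)\in g$, so $(x,f(x))\in g$ and $f(x)\in A'$. If $y\in A'$, then $e_4(y)$ gives some $x$ with $(x,y)\in g$, so $x\in A$ and $y=f(x)$. Hence $f[A]=A'$.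

Composing the three isomorphisms for $t$ gives an order isomorphism $U\to V_t$ that takes $A_t$ onto $A_t'$. So all requirements hold.

*From a system to a root.* Let a system be given, with isomorphisms $f_t:U\to V_t$, $f_t[A_t]=A_t'$. For $j\in\{2t-1,2t\}$ let $V^j,P^j$ be the translates of $U,A_t$ by $j$; they lie in $I_j$. The links for $t$ are realized by translation by $2t-1$, translation by $1$, and $f_t$ composed with translation by $-2t$. Let $S$ consist of all $Z(x)$ with $x\in Z$, all $\bar Z(x)$ with $x\notin Z$ (for $x$ in the interval of the sort), and, for each link with its isomorphism $f$, all $F(x,f(x))$ with $x\in Z$ and all $G(x,f(x))$ with $x\in A$. Then $S\cap E=\emptyset$, so $S$ is $T$ invariant.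

*$S$ is a root.* Conflicts in items 1–4 that involve a vertex of $E$ involve an element outside $S$, and so do the conflicts in item 5. Of $Z(x),\bar Z(x)$ only one is in $S$. $M(x)$ and $U(y)$ with $y<x$ are not both in $S$, by the minimum requirement. $F(x,f(x))\in S$ has $x\in Z$ and $f(x)\in Z'$, so $\bar Z(x),\bar Z'(f(x))\notin S$; $G(x,f(x))\in S$ has $x\in A$ and $f(x)\in A'$, so $\bar A(x),\bar A'(f(x))\notin S$. All $F$- and $G$-vertices of the link in $S$ belong to pairs on the graph of the increasing map $f$ (recall $A\subseteq Z$), and such pairs are pairwise compatible.

*$S$ is maximal*, by Lemma 1. Nonvertices conflict with themselves. Consider a vertex not in $S$.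

* $Z(x)$ or $\bar Z(x)$: the other one is in $S$. One of the two is in $S$ also when the vertex is $e_Z(x)$, and it conflicts with $e_Z(x)$.
* $e_\gamma(x)$: a disjunct of $\gamma$ that is true at $x$ gives a conflicting element of $S$.
* $e_M$: it conflicts with $M(x)\in S$ for $x\in M\ne\emptyset$.
* $e_1(x)$: it conflicts with $\bar Z(x)\in S$ if $x\notin Z$, and with $F(x,f(x))\in S$ if $x\in Z$.
* $e_2(y)$: it conflicts with $\bar Z'(y)\in S$ if $y\notin Z'$; otherwise $y=f(x)$ for some $x\in Z$, and it conflicts with $F(x,y)\in S$.
* $e_3(x)$: it conflicts with $\bar A(x)\in S$ if $x\notin A$, and with $G(x,f(x))\in S$ if $x\in A$.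
* $e_4(y)$: it conflicts with $\bar A'(y)\in S$ if $y\notin A'$; otherwise $y=f(x)$ for some $x\in A$, as $f[A]=A'$, and it conflicts with $G(x,y)\in S$.
* $F(x,y)$: if $x\notin Z$ or $y\notin Z'$, it conflicts with $\bar Z(x)\in S$ or $\bar Z'(y)\in S$. Otherwise $f(x)\ne y$, and $F(x,f(x))\in S$ is incompatible with it.
* $G(x,y)$: if $x\notin A$ or $y\notin A'$, it conflicts with $\bar A(x)\in S$ or $\bar A'(y)\in S$. Otherwise $x\in A\subseteq Z$ and $f(x)\ne y$, and $F(x,f(x))\in S$ conflicts with it, as $(x,f(x))$ and $(x,y)$ are incompatible. $\square$

**Step 5: proof of Theorem 3.** All constructions are computable from $\rho$. By Lemmas 6, 7 and 8, all provable in ZFC, $\rho$ is equivalent in ZFC to the existence of a $T$ invariant maximal nonnegative root of $R$. As before, Rosser's theorem supplies, for every consistent recursively axiomatized $U\supseteq\mathrm{ZFC}$, a $\Pi^0_1$ sentence that $U$ neither proves nor refutes, and the associated instance with $k=2$ is undecided by $U$. With $U=\mathrm{SRP}$, assumed consistent, the conjecture fails for $k=2$. For $k=1$ it holds by Theorem 1, since $\mathrm{SRP}\supseteq\mathrm{ZFC}$. $\square$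

## All $\Pi^0_1$ sentences, and nothing else

*Proof of Theorem 4.* By Theorems 2 and 3, every $\Pi^0_1$ sentence is ZFC-equivalent to an instance of either restricted kind, and the instance is computed from the sentence. By Lemma 2, every instance is ZFC-equivalent to a $\Pi^0_1$ sentence, computed from the instance. This gives the classification, for all instances and for both restricted classes.

For $\Pi^0_1$-completeness, we have proved these equivalences outright. By Lemma 2 an instance is true iff the associated $\neg\chi$ has no proof in first order logic, so the set of true instances is $\Pi^0_1$. The restricted classes are decidable subsets of the instances: by quantifier elimination one can decide whether $R$ is a union of order types, whether $T=T_k$, and whether $T=E\times\{(-1,-1)\}$ for $E=\{x:(x,(-1,-1))\in T\}$ with $E\subseteq\mathbb{Q}_{\ge0}^2$. So the sets of true instances in these classes are $\Pi^0_1$ too. Conversely, if $X=\{n:\forall x\,\theta(n,x)\}$ is any $\Pi^0_1$ set, with $\theta$ bounded, then $n\in X$ iff the instance computed from the sentence $\forall x\,\theta(n,x)$ is true. So each of the three sets is $\Pi^0_1$-complete. $\square$
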